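# A closed generating cone that admits no Lipschitz decomposition

## A cone in three dimensions and its many decompositions

Work in $\mathbb R^3$ with points written $(z,w_1,w_2)$, and let
$$C_0=\{(z,w_1,w_2): w_1\ge 0,\ w_2\ge 0,\ |z|\le w_1+w_2\}.$$
This set is closed, it is stable under sums and under multiplication by nonnegative numbers, and it contains no line: if both $(z,w_1,w_2)$ and its negative lie in it, then $w_1=w_2=0$ and so $z=0$.

Let us write $(1,0,0)$ as a difference of two elements of $C_0$. The two elements must have the same $w$-part, say $u=(u_1,u_2)\ge 0$, so we want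
$$(1,0,0)=(a,u_1,u_2)-(b,u_1,u_2),\qquad a-b=1,\quad |a|,|b|\le u_1+u_2 .$$
The conditions force $1\le |a|+|b|\le 2(u_1+u_2)$. Conversely, as soon as $2(u_1+u_2)\ge 1$, the choice $a=\frac12$, $b=-\frac12$ works. So the decompositions are governed by the vector $g=2u$: the vector $(z,0,0)$ can be decomposed with $w$-parts $u=g/2$ exactly when $g\ge0$ and $g_1+g_2\ge |z|$. There is a whole region of admissible $g$, and nothing singles out one of them.

A careless choice can be bad: taking $g=(|z|,0)$ for rational $z$ and $g=(0,|z|)$ for irrational $z$ gives a decomposition that is discontinuous at every $z\neq0$. A sensible choice is fine. For general $(z,w_1,w_2)$ put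
$$x^+=\bigl(\tfrac z2,\ \tfrac{|z|}2+w_1^+,\ w_2^+\bigr),\qquad x^-=\bigl(-\tfrac z2,\ \tfrac{|z|}2+w_1^-,\ w_2^-\bigr),$$
where $t^+=\max(t,0)$ and $t^-=\max(-t,0)$. Both vectors lie in $C_0$, their difference is $(z,w_1,w_2)$, and both depend on $(z,w_1,w_2)$ in a Lipschitz way.

So here a Lipschitz choice exists among the many decompositions. Does it always exist? Today's answer is no, and the counterexample is an infinite-dimensional relative of $C_0$. The inequality $|z|\le w_1+w_2$ says that $z=y_1+y_2$ for some $y$ with $|y_1|\le w_1$, $|y_2|\le w_2$. We shall replace $(y_1,y_2)\mapsto y_1+y_2$ by a linear map $Q$ from $\ell_1$ onto an infinite-dimensional space.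

## Generating cones and Lipschitz decompositions

Throughout, $X$ is a real Banach space.

**Definition.** A *wedge* in $X$ is a nonempty set $C\subseteq X$ with $C+C\subseteq C$ and $\lambda C\subseteq C$ for all $\lambda\ge0$. A *cone* is a wedge with $C\cap(-C)=\{0\}$. A cone or wedge is *generating* if $X=C-C$, that is, every $x\in X$ is $a-b$ with $a,b\in C$. A map $f:X\to C$ is *Lipschitz* if there is $\alpha\ge0$ with $\|f(x)-f(y)\|\le\alpha\|x-y\|$ for all $x,y\in X$.

For example, a half plane $\{(s,t):t\ge0\}$ in $\mathbb R^2$ is a generating wedge and not a cone; the quadrant $\{s,t\ge0\}$ is a generating cone; the half line $\{(s,0):s\ge0\}$ is a cone that does not generate $\mathbb R^2$.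

The conjecture, taken from "Lipschitz Structure In Ordered Banach Spaces" (http://www.math.ualberta.ca/~vtroitsky/positivity2017/talks/Messerschmidt.pdf), is this: *there exist a Banach space $X$ and a closed generating cone or wedge $C\subseteq X$ for which there are no Lipschitz maps $(\cdot)^{\pm}:X\to C$ with $x=x^+-x^-$ for all $x\in X$.*

Some cases where Lipschitz decompositions do exist show where not to look.

*Finite dimension.* If $\dim X<\infty$ and $C$ is generating, then $C$ spans $X$, so $C$ contains a basis $b_1,\dots,b_n$ of $X$. For $x=\sum x_ib_i$ put $x^+=\sum x_i^+b_i$ and $x^-=\sum x_i^-b_i$. The coordinates are continuous linear functionals, so both maps are Lipschitz.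

*Interior points.* Suppose some $e\in C$ satisfies $e+x\in C$ for all $\|x\|\le1$. Put $x^-=\|x\|e$ and $x^+=x+\|x\|e$. For $x\ne0$ we have $x^+=\|x\|(e+x/\|x\|)\in C$, and both maps are Lipschitz, with constants at most $1+\|e\|$.

*Banach lattices.* In a Banach lattice with its positive cone, the lattice positive part satisfies $|x^+-y^+|\le|x-y|$, so it is $1$-Lipschitz, and so is $x^-=(-x)^+$.

So we need an infinite-dimensional example with no interior point in the cone and no lattice structure to help. Here is the first main result; the space and the cone are built two sections below.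

**Theorem A.** *Let $Z=\ell_2$, and let $X=\ell_2\oplus\ell_1$ and $C$ be the space and set defined in (2) below. Then $C$ is a closed generating cone (hence also a wedge) in $X$, and there are no Lipschitz maps $(\cdot)^\pm:X\to C$ with $x=x^+-x^-$ for all $x\in X$. (The proof assumes only that $(\cdot)^+$ is Lipschitz.)*

In particular the conjecture is true. A stronger and sharp version, Theorem B, will follow.

## Order intervals in $\ell_1$ and quotient maps from $\ell_1$

Here $\ell_1=\ell_1(\mathbb N)$ is real, with the coordinatewise order; $|y|$, $\wedge$, $\vee$, $y^{\pm}$ are coordinatewise, and $\ell_1^+$ is the set of $w\ge 0$. For $w\in\ell_1^+$ write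
$$[-w,w]=\{y\in\ell_1:|y|\le w\}.$$
The *truncation* of $y$ to $[-w,w]$ is $y'=(-w)\vee(y\wedge w)$. Coordinatewise $|y-y'|=(|y|-w)^+$.

**Lemma 1.** *Let $w,w'\in\ell_1^+$. Then $[-w,w]$ is norm compact, and*
$$[-(w+w'),\,w+w']=[-w,w]+[-w',w'].\tag{1}$$

*Proof.* Given a sequence $(y_n)$ in $[-w,w]$, a diagonal argument gives a subsequence converging in each coordinate to some $y$, and $|y|\le w$. For every $N$, along the subsequence,
$$\|y_n-y\|_1\le\sum_{l\le N}|y_n(l)-y(l)|+2\sum_{l>N}w(l).$$
The last sum is small for large $N$, and then the first sum is small for large $n$. So the subsequence converges in norm.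

In (1), "$\supseteq$" is the triangle inequality. For "$\subseteq$", let $|y|\le w+w'$ and let $y'$ be the truncation of $y$ to $[-w,w]$. Then $|y-y'|=(|y|-w)^+\le w'$, so $y=y'+(y-y')$ is the required splitting. $\square$

The compactness is the source of everything below: in infinite dimensions, a single $w\in\ell_1^+$ dominates very few vectors.

**Lemma 2.** *Let $Z$ be a separable Banach space, let $(z_i)$ be dense in its unit ball, and let $Q:\ell_1\to Z$ be the bounded linear map with $Qe_i=z_i$, where $e_i$ are the unit vectors. Then $\|Q\|\le 1$, $Q$ is onto, and for each $z\in Z$ and $\varepsilon>0$ there is $y\in\ell_1$ with $Qy=z$ and $\|y\|\le(1+\varepsilon)\|z\|$.*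

*Proof.* This is the standard Banach–Mazur argument. First, $\|\sum y(i)z_i\|\le\sum|y(i)|$, so $\|Q\|\le1$. Let $\theta=\varepsilon/(1+\varepsilon)$ and $r_0=z$. Given $r_j\neq0$, choose $i_j$ with $\bigl\|r_j/\|r_j\|-z_{i_j}\bigr\|\le\theta$ and put $r_{j+1}=r_j-\|r_j\|z_{i_j}$; if $r_j=0$, stop. Then $\|r_{j+1}\|\le\theta\|r_j\|$, so $\|r_j\|\le\theta^j\|z\|$. The vector $y=\sum_j\|r_j\|e_{i_j}$ satisfies $\|y\|\le\|z\|/(1-\theta)=(1+\varepsilon)\|z\|$. Also $z-\sum_{j<J}\|r_j\|z_{i_j}=r_J\to0$ (or is eventually $0$), so $Qy=z$. $\square$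

## The cone attached to a quotient map

Let $Z$ be a separable Banach space and $Q$ as in Lemma 2. Put
$$X=Z\oplus\ell_1,\quad\|(z,w)\|=\max(\|z\|,\|w\|_1),\qquad C=\{(Qy,w):w\in\ell_1^+,\ y\in[-w,w]\}.\tag{2}$$
With $\mathbb R^2$ in place of $\ell_1$, $Z=\mathbb R$ and $Q(y_1,y_2)=y_1+y_2$, this is the cone $C_0$ of the beginning. A cone $C$ is called *normal* if there is $M$ such that $c\in C$ and $c'-c\in C$ imply $\|c\|\le M\|c'\|$; the quadrant in $\mathbb R^2$ is an example.

**Lemma 3.** *$C$ is a closed generating cone. Moreover $\|(z,w)\|=\|w\|_1$ on $C$, so the norm is additive and monotone on $C$; in particular $C$ is normal.*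

*Proof.* Stability under sums and nonnegative multiples is clear from the definition.

**Pointedness.** If $\pm(z,w)\in C$, then $w\ge0$ and $-w\ge0$, so $w=0$. Hence $z\in Q[0,0]=\{0\}$.

**Closedness.** We must produce a preimage of the limit, and compactness supplies it. Let $(Qy_n,w_n)\to(z,w)$ with $|y_n|\le w_n$. Then $w\ge0$. Let $y_n'$ be the truncation of $y_n$ to $[-w,w]$. Then
$$|y_n-y_n'|=(|y_n|-w)^+\le(w_n-w)^+\le|w_n-w|,$$
so $\|y_n-y_n'\|\to0$. By Lemma 1 a subsequence of $(y_n')$ converges to some $y\in[-w,w]$. Along it $y_n\to y$, so $z=\lim Qy_n=Qy$ and $(z,w)\in C$.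

**Generation.** Given $(z,w)$, choose $y$ with $Qy=z$. Then
$$(z,w)=(Qy,\,|y|+w^+)-(0,\,|y|+w^-),$$
and both vectors on the right are in $C$.

**Norm.** If $|y|\le w$, then $\|Qy\|\le\|y\|_1\le\|w\|_1$, so $\|(Qy,w)\|=\|w\|_1$. The norm $\|\cdot\|_1$ is additive on $\ell_1^+$. Hence if $c,c'-c\in C$, then $\|c'\|=\|c\|+\|c'-c\|\ge\|c\|$, which is normality with $M=1$. $\square$

## What a decomposition provides: an envelope, not a lifting

The next two lemmas extract from a decomposition the only information we shall use.

**Lemma 4.** *Let $(z,w_0)\in X$ and $(z,w_0)=c-c'$ with $c=(a,u)$, $c'=(b,v)\in C$. Then $v=u-w_0$, and $g:=u+v=2u-w_0\ge0$ satisfies $z\in Q[-g,g]$.*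

*Proof.* The second coordinate gives $v=u-w_0$. Since $a\in Q[-u,u]$ and $b\in Q[-v,v]$, and the latter set is symmetric, (1) gives $z=a-b\in Q[-u,u]+Q[-v,v]=Q[-g,g]$. $\square$

**Lemma 5.** *If $g\ge0$, $z\in Q[-g,g]$ and $g\le q+e$ with $q,e\in\ell_1^+$, then $z$ lies within distance $\|e\|_1$ of the compact set $Q[-q,q]$.*

*Proof.* By (1), $[-g,g]\subseteq[-(q+e),q+e]=[-q,q]+[-e,e]$, so $z=Qy_1+Qy_2$ with $y_1\in[-q,q]$ and $y_2\in[-e,e]$. Then $\|z-Qy_1\|\le\|y_2\|_1\le\|e\|_1$. The set $Q[-q,q]$ is compact as a continuous image of a compact set. $\square$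

Now let $Z=\ell_2$ and suppose $(\cdot)^\pm$ is a decomposition of $X$ with $(\cdot)^+$ Lipschitz. Write $(z,0)^+=(a(z),u(z))$ and $g(z)=2u(z)$. Then $g:\ell_2\to\ell_1^+$ is Lipschitz, and Lemma 4 with $w_0=0$ gives
$$z\in Q[-g(z),g(z)]\qquad(z\in\ell_2).\tag{3}$$
We want a contradiction from this.

The first thought is to turn (3) into a Lipschitz map $\sigma:\ell_2\to\ell_1$ with $Q\sigma(z)=z$, and to refute that. This breaks at once: (3) does give, for each $z$, some $y(z)$ with $Qy(z)=z$ and $|y(z)|\le g(z)$, but only the *envelope* $g(z)$ depends on $z$ in a Lipschitz way. Nothing controls how $y(z)$ varies. We have to argue with $g$ itself.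

The next thought is to differentiate $g$. A Lipschitz map from a separable Banach space into a space with the Radon–Nikodým property, such as $\ell_1$, has a point $z_0$ of Gâteaux differentiability. So there is a bounded linear $T:\ell_2\to\ell_1$ with
$$g(z_0+tv)=g(z_0)+tTv+\rho(t,v),\qquad \frac{\|\rho(t,v)\|}{t}\to0\ \text{ as }t\downarrow0,\ \text{for each fixed }v.$$
Let $(v_n)$ be orthonormal. It tends weakly to $0$, so $Tv_n\to0$ weakly in $\ell_1$, hence in norm, by Schur's theorem. Suppose that one single $t>0$ satisfied $\|\rho(t,v_n)\|\le t/4$ for all $n$. Then for large $n$ we would have $g(z_0+tv_n)\le g(z_0)+e_n$ with $\|e_n\|\le t/2$, and Lemma 5 would place the points $z_0+tv_n$ within $t/2$ of one fixed compact set. Since these points are $\sqrt2\,t$ apart and $\sqrt2\,t>\frac t2+\frac t2$, this is impossible.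

The argument stops exactly at the words "one single $t$": Gâteaux differentiability lets $t$ depend on $v_n$. The following example shows that this dependence is real. Let
$$F(z)=\sup_n\max\bigl(0,|z(n)|-\tfrac1n\bigr)\qquad(z\in\ell_2).$$
It is $1$-Lipschitz, as a finite supremum of $1$-Lipschitz functions. Fix $v\ne0$ and $t>0$. Only indices with $t|v(n)|>\frac1n$ contribute to $F(tv)$, and they satisfy $n>1/(t\|v\|)$, so $F(tv)\le t\sup_{n>1/(t\|v\|)}|v(n)|$. Since $v(n)\to0$, the Gâteaux derivative of $F$ at $0$ is $0$. But for fixed $t$, $F(te_n)=\max(0,t-\frac1n)\to t$. The map $z\mapsto F(z)e_1$ into $\ell_1^+$ is therefore Gâteaux differentiable at $0$ with $\rho(t,e_n)=F(te_n)e_1$, and no $t$ is good for all $e_n$. (This map does not satisfy (3); it only shows that uniformity is not automatic.)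

What we need is a single scale $r$ at which $g$ is controlled in infinitely many orthogonal directions simultaneously.

## Near-midpoints in $\ell_2$ and in $\ell_1$

The control comes from comparing midpoints. Take a pair $x,y$ that $g$ stretches almost as much as its Lipschitz constant $L$ allows. A point that is nearly halfway between $x$ and $y$ must then be sent nearly halfway between $g(x)$ and $g(y)$. In $\ell_2$, the near-midpoints contain a sphere of an infinite-dimensional subspace. In $\ell_1$, all midpoints of $\alpha$ and $\beta$ lie in the order interval $[\alpha\wedge\beta,\alpha\vee\beta]$. For example, in $\mathbb R^2$ with the $\ell_1$ norm, $\alpha=(1,0)$ and $\beta=(0,1)$ are at distance $2$. Each $(t,t)$ with $0\le t\le1$ is at distance $1$ from both, and all midpoints lie in the square $[0,1]^2$.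

The gain is quantitative. Moving away from the midpoint orthogonally by $r=\frac{sd}2$, where $d=\|x-y\|$, costs only order $s^2d$ in the distances to $x$ and $y$, and $s^2d$ is small compared with $r$ when $s$ is small.

*Proof of Theorem A.* The first assertion is Lemma 3. Suppose that $(\cdot)^\pm$ is a decomposition with $(\cdot)^+$ Lipschitz, and let $g$ be the Lipschitz map satisfying (3).

**Step 1: choosing a nearly extremal pair.** The purpose is to fix $x$, $y$ and the scale $r$. Let $L$ be the least Lipschitz constant of $g$. If $L=0$, then $g$ is constant and (3) puts all of $\ell_2$ into one compact set, which is impossible. So $L>0$. Choose $s>0$ with $Ls\le\frac12$. Since $(1-\frac{s^2}2)L<L$, there are $x\neq y$ in $\ell_2$ with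
$$\|g(x)-g(y)\|\ge\bigl(1-\tfrac{s^2}2\bigr)Ld,\qquad d:=\|x-y\|.\tag{4}$$
Put $m=\frac{x+y}2$ and $r=\frac{sd}2$.

**Step 2: many near-midpoints in $\ell_2$.** We estimate the cost of an orthogonal displacement. Let $v\perp x-y$ with $\|v\|=r$. Since $m-x=-\frac{x-y}2$ and $m-y=\frac{x-y}2$, Pythagoras gives
$$\|m+v-x\|=\|m+v-y\|=\sqrt{\tfrac{d^2}4+\tfrac{s^2d^2}4}=\tfrac d2\sqrt{1+s^2}\le\tfrac d2\bigl(1+\tfrac{s^2}2\bigr).\tag{5}$$

**Step 3: their images are near one order interval in $\ell_1$.** This step converts the slack in (4) and (5) into a bound on the distance to an order interval. Put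
$$t=g(m+v),\quad\alpha=g(x),\quad\beta=g(y),\quad q=\alpha\vee\beta\in\ell_1^+,$$
and let $k$ be the coordinatewise projection of $t$ onto $[\alpha\wedge\beta,\alpha\vee\beta]$. For real numbers,
$$|t-\alpha|+|t-\beta|-|\alpha-\beta|=2\,\mathrm{dist}\bigl(t,[\alpha\wedge\beta,\alpha\vee\beta]\bigr):$$
both sides are $0$ if $t$ is between $\alpha$ and $\beta$; outside, the left side is twice the distance from $t$ to the nearer of the two. Summing over coordinates, and using (5), the Lipschitz bound and (4),
$$\|t-k\|_1=\tfrac12\bigl(\|t-\alpha\|+\|t-\beta\|-\|\alpha-\beta\|\bigr)\le\tfrac12Ld\Bigl(1+\tfrac{s^2}2-1+\tfrac{s^2}2\Bigr)=\tfrac12Lds^2=Lsr\le\tfrac r2.$$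

**Step 4: one compact set for all $v$.** Since $k\le q$, we have $g(m+v)=t\le q+|t-k|$. By (3) and Lemma 5, $m+v$ lies within $r/2$ of the compact set $K=Q[-q,q]$. The vector $q=g(x)\vee g(y)$, and hence $K$, does not depend on $v$.

**Step 5: the contradiction.** Infinitely many well-separated points cannot all be this close to a compact set. Let $(v_n)$ be an orthonormal sequence in $(x-y)^\perp$ and apply Step 4 to $v=rv_n$: there are $k_n\in K$ with $\|m+rv_n-k_n\|\le r/2$. Pass to a subsequence along which $(k_n)$ converges. For large $n\ne n'$ in it, $\|k_n-k_{n'}\|<(\sqrt2-1)r$, and so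
$$\sqrt2\,r=\|rv_n-rv_{n'}\|\le\tfrac r2+\tfrac r2+\|k_n-k_{n'}\|<\sqrt2\,r,$$
a contradiction. $\square$

The proof used only a Lipschitz $g:\ell_2\to\ell_1^+$ with (3). If $\sigma$ were a Lipschitz map with $Q\sigma(z)=z$, then $g=|\sigma|$ would be such a map. So the lifting from the first attempt does not exist either, but this is now a consequence and not an input.

## Moduli of continuity and the space $c_0\oplus\ell_1$

Does some weaker uniform continuity survive? For a set $B\subseteq X$, call $p:B\to C$ a *positive part on $B$* if $p(x)-x\in C$ for all $x\in B$. Equivalently, $x^+=p(x)$ and $x^-=p(x)-x$ form a decomposition on $B$. No continuity is assumed. Put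
$$\omega_p(\delta)=\sup\{\|p(x)-p(x')\|:x,x'\in B,\ \|x-x'\|\le\delta\}\in[0,\infty].$$
So $p$ is uniformly continuous exactly when $\omega_p(\delta)\to0$ as $\delta\to0$. We call $p$ *coarsely continuous* if $\omega_p(\delta)<\infty$ for every $\delta>0$. For the decomposition of $\mathbb R$ given by $p(x)=x^+$ one has $\omega_p(\delta)=\delta$. Let $B(x_0,R)$ denote the closed ball.

**Theorem B.** *Let $Z=c_0$, and let $X=c_0\oplus\ell_1$ and $C$ be as in (2).*

1. *For all $x_0\in X$, $R>0$, every positive part $p$ on $B(x_0,R)$ and every $\delta>0$: $\ \omega_p(\delta)\ge R$.*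
2. *For every $\varepsilon>0$ there is a continuous positively homogeneous positive part $p$ on $X$ with $\|p(x)\|\le\frac{3+\varepsilon}2\|x\|$. For all $x_0\in X$, $R>0$, the map $x\mapsto p(x_0)+p(x-x_0)$ is a continuous positive part on $B(x_0,R)$ whose modulus there satisfies $\omega(\delta)\le(1+\varepsilon)R+\delta$ for all $\delta>0$.*

*Consequently:*

- *For every ball $B=B(x_0,R)$, $\inf_p\inf_{\delta>0}\omega_p(\delta)=R$ exactly, with the infimum over all positive parts on $B$.*
- *No positive part on any nonempty open set is uniformly continuous; in particular none is Hölder or Lipschitz.*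
- *Every positive part on $X$ has $\omega_p(\delta)=\infty$ for every $\delta>0$, so it is not even coarsely continuous.*
- *Continuous positively homogeneous decompositions nevertheless exist.*

The midpoint estimate does not reach part 1. Suppose that all we know is $\|g(x)-g(y)\|\le\sqrt{\|x-y\|}$. Even for a pair attaining equality at distance $d$ and for the exact midpoint, the bound on $\|t-\alpha\|+\|t-\beta\|-\|\alpha-\beta\|$ is $2\sqrt{d/2}-\sqrt d=(\sqrt2-1)\sqrt d$. It does not shrink as the displacement shrinks, so Step 3 gives nothing. The estimate lives on the fact that a Lipschitz bound is linear in the distance.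

Instead of three points we shall use many. The plan is to map increasing $k$-tuples of integers into $c_0$ in such a way that interlaced tuples go to points at distance at most $\delta$, while successive tuples go to points at distance at least $2R$. We then show that $\ell_1$ does not allow such behavior: a bounded $\ell_1$-valued function of $k$-tuples that varies by at most $\tau$ between interlaced tuples comes within about $\frac\tau2$ of a fixed vector, for tuples arbitrarily far out.

## Interlaced tuples and $\ell_1$-valued functions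

Let $[\mathbb N]^k$ be the set of $n=(n_1<\dots<n_k)$ in $\mathbb N$. Regard $\ell_1$ as $c_0^*$, with weak$^*$ topology $w^*$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Recall that $\mathcal U$ contains all cofinite sets, that every bounded real sequence has a unique limit along $\mathcal U$ (with $\lim a_j=a$ meaning $\{j:|a_j-a|<\varepsilon\}\in\mathcal U$ for all $\varepsilon>0$), and that such limits are linear and preserve $\le$. Every bounded sequence in $\ell_1$ has a $w^*$-limit along $\mathcal U$, because closed balls are $w^*$ compact, and the limit has norm at most the bound. Finitely many terms never matter. All limits in this section are along $\mathcal U$.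

**Lemma 6.** *If $(v_j)$ is bounded in $\ell_1$ and $w^*\text{-}\lim_jv_j=0$, then for every $v\in\ell_1$*
$$\lim_j\|v+v_j\|=\|v\|+\lim_j\|v_j\|.\tag{6}$$

*Proof.* For reals, $0\le|a|+|b|-|a+b|\le2\min(|a|,|b|)$: the middle term is $0$ for equal signs and $2\min(|a|,|b|)$ for opposite signs. Summing over coordinates,
$$0\le\|v\|+\|v_j\|-\|v+v_j\|\le2\sum_l\min(|v(l)|,|v_j(l)|)\le2\sum_{l\le N}|v_j(l)|+2\sum_{l>N}|v(l)|$$
for each $N$. Testing the $w^*$-limit against the unit vectors of $c_0$ gives $v_j(l)\to0$ for each $l$. So the limit of the middle difference is at most $2\sum_{l>N}|v(l)|$, and this is arbitrarily small. $\square$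

**Lemma 7.** *Let $f:[\mathbb N]^k\to\ell_1$ be bounded with $\|f(n)-f(m)\|\le\tau$ whenever $n_1<m_1<n_2<m_2<\dots<n_k<m_k$. Then there is $u\in\ell_1$ such that for all $\varepsilon>0$ and $N\in\mathbb N$ some $n\in[\mathbb N]^k$ with $n_1>N$ satisfies $\|f(n)-u\|<\frac\tau2+\varepsilon$.*

For $k=1$, try $f(n)=e_n$: any two values are at distance $2$, so $\tau=2$, the $w^*$-limit is $u=0$, and $\|f(n)-u\|=1=\frac\tau2$. The proof shows that this picture is typical: the deviation from $u$ is made of pieces escaping to infinity, and in $\ell_1$ such pieces of $f(n)$ and $f(m)$ add up in norm and cannot cancel.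

*Proof.*

**Step 1: splitting $f$ into increments.** We isolate the dependence on each $n_i$. Put $f_k=f$ and, for $i=k,\dots,1$,
$$f_{i-1}(n_1,\dots,n_{i-1})=w^*\text{-}\lim_{n_i}f_i(n_1,\dots,n_i).$$
Here $n_i$ runs through the cofinite set of integers larger than $n_{i-1}$. All $f_i$ are bounded by the bound of $f$. The function $f_0$ is a constant, $u:=f_0$. With $d_i=f_i-f_{i-1}$,
$$f(n)=u+\sum_{i=1}^kd_i(n_1,\dots,n_i),\qquad w^*\text{-}\lim_{n_i}d_i(n_1,\dots,n_i)=0\ \text{ for fixed }n_1,\dots,n_{i-1},$$
and each $d_i$ is bounded. For $0\le j\le i$ let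
$$D_i^{(j)}(n_1,\dots,n_j)=\lim_{n_{j+1}}\cdots\lim_{n_i}\|d_i(n_1,\dots,n_i)\|,\qquad D_i:=D_i^{(0)}.$$

**Step 2: the iterated limit over interlaced pairs.** We compute
$$\Lambda=\lim_{n_1}\lim_{m_1}\lim_{n_2}\lim_{m_2}\cdots\lim_{n_k}\lim_{m_k}\|f(n)-f(m)\|$$
and show $\Lambda=2\sum_iD_i$. For fixed earlier variables the next one may be restricted to a cofinite set, so only tuples with $n_1<m_1<n_2<\dots<n_k<m_k$ matter. We claim that after the limits over all $n_i,m_i$ with $i>j$ have been taken, the result is
$$\Bigl\|\sum_{i\le j}d_i(n)-\sum_{i\le j}d_i(m)\Bigr\|+\sum_{i>j}\bigl(D_i^{(j)}(n)+D_i^{(j)}(m)\bigr),\tag{7}$$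
where $d_i(n)$ stands for $d_i(n_1,\dots,n_i)$, and similarly for $D_i^{(j)}(n)$. For $j=k$ this is $\|f(n)-f(m)\|$, since $u$ cancels. Suppose (7) holds for some $j\ge1$.

Take the limit over $m_j$ with $n_1,m_1,\dots,m_{j-1},n_j$ fixed. In the norm, only the summand $-d_j(m)$ depends on $m_j$, and it is $w^*$-null. By (6) the norm becomes
$$\Bigl\|\sum_{i\le j}d_i(n)-\sum_{i\le j-1}d_i(m)\Bigr\|+\lim_{m_j}\|d_j(m)\|,$$
and the last term is $D_j^{(j-1)}(m)$, a function of $m_1,\dots,m_{j-1}$ only. Each $D_i^{(j)}(m)$ with $i>j$ becomes $D_i^{(j-1)}(m)$, and the terms $D_i^{(j)}(n)$ do not change.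

Now take the limit over $n_j$ with $n_1,m_1,\dots,n_{j-1},m_{j-1}$ fixed. In the same way, (6) removes $d_j(n)$ from the norm and adds $D_j^{(j-1)}(n)$; each $D_i^{(j)}(n)$ with $i>j$ becomes $D_i^{(j-1)}(n)$; the terms depending on $m$ do not involve $n_j$ and stay. The outcome is (7) with $j-1$ in place of $j$. This proves the claim, and $j=0$ gives $\Lambda=2\sum_iD_i$.

All values $\|f(n)-f(m)\|$ that matter are at most $\tau$, so $\Lambda\le\tau$ and $\sum_iD_i\le\frac\tau2$.

**Step 3: the distance to $u$.** The same removal for one tuple computes this distance. Since $f(n)-u=\sum_{i\le k}d_i(n)$, taking $\lim_{n_k}$, then $\lim_{n_{k-1}}$, and so on, with (6) each time, gives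
$$\lim_{n_1}\cdots\lim_{n_k}\|f(n)-u\|=\sum_iD_i\le\tfrac\tau2 .$$

**Step 4: choosing a tuple.** We realize the iterated limit by an actual tuple. The set of $n_1$ for which $\lim_{n_2}\cdots\lim_{n_k}\|f(n)-u\|<\frac\tau2+\varepsilon$ is in $\mathcal U$, so it contains some $n_1>N$. With $n_1$ fixed, the set of $n_2$ for which $\lim_{n_3}\cdots\lim_{n_k}\|f(n)-u\|<\frac\tau2+\varepsilon$ is in $\mathcal U$, so it contains some $n_2>n_1$. Continuing, we obtain $n_1<\dots<n_k$ with $\|f(n)-u\|<\frac\tau2+\varepsilon$. $\square$

## Staircases in $c_0$ and the lower bound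

We now build the tuples in $c_0$. Let $h:[0,1]\to[-1,1]$ be piecewise linear with $h(0)=0$, $h(\frac12)=-1$, $h(1)=1$. Its slopes are $-2$ and $4$, so it is $4$-Lipschitz. For even $k$ and $n\in[\mathbb N]^k$ define
$$z_n(J)=R\,h\!\left(\tfrac1k\,\#\{i:n_i\ge J\}\right)\qquad(J\in\mathbb N).\tag{8}$$
For $k=2$, $z_n$ equals $R$ on $J\le n_1$, equals $-R$ on $n_1<J\le n_2$, and is $0$ afterwards. For $k=4$ the successive values are $R,\,0,\,-R,\,-\frac R2,\,0$. For large even $k$ the staircase moves from $R$ down to $-R$ and then up to $0$ in steps of size at most $4R/k$.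

The shape of $h$ matters for the constant. With $h(t)=t$ all values would lie in $[0,R]$, two such vectors would be at distance at most $R$, and the argument below would give only $\omega_p(\delta)\ge R/2$.

*Proof of Theorem B, part 1.*

**Step 1: the envelope on a ball.** We pass from $p$ to an $\ell_1$-valued function. Let $x_0=(z_0,w_0)$ and $\eta=\omega_p(\delta)$; we may assume $\eta<\infty$. For $z\in c_0$ with $\|z\|\le R$ the point $(z_0+z,w_0)$ lies in $B(x_0,R)$. Write $p(z_0+z,w_0)=(a(z),u(z))$ and $g(z)=2u(z)-w_0$. Lemma 4, applied to $(z_0+z,w_0)=p(\cdot)-(p(\cdot)-\mathrm{id})$, gives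
$$g(z)\ge0,\qquad z_0+z\in Q[-g(z),g(z)].\tag{9}$$
Moreover $\|g(z)-g(z')\|=2\|u(z)-u(z')\|\le2\eta$ if $\|z-z'\|\le\delta$. Joining $z$ to $0$ along the segment in at most $\lceil R/\delta\rceil$ steps of length at most $\delta$ gives $\|g(z)\|\le\|g(0)\|+2\eta\lceil R/\delta\rceil$, so $g$ is bounded on $\{\|z\|\le R\}$.

**Step 2: two properties of the staircases.** Let $k$ be even with $4R/k\le\delta$, and let $z_n$ be as in (8). Since $z_n(J)=0$ for $J>n_k$, $z_n\in c_0$; and $\|z_n\|\le R$.

*Interlaced tuples are close.* Let $n_1<m_1<n_2<\dots<n_k<m_k$. Since $m_i>n_i$, we have $\#\{i:n_i\ge J\}\le\#\{i:m_i\ge J\}$. If $m_i\ge J$ and $i<k$, then $n_{i+1}>m_i\ge J$, so $\#\{i:m_i\ge J\}\le\#\{i:n_i\ge J\}+1$. The arguments of $h$ differ by at most $\frac1k$, so $\|z_n-z_m\|\le4R/k\le\delta$.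

*Successive tuples are far.* Let $n_k<m_1$ and take $J=n_{k/2+1}$. Exactly the indices $i=\frac k2+1,\dots,k$ satisfy $n_i\ge J$, so $z_n(J)=Rh(\frac12)=-R$. All $m_i$ exceed $n_k\ge J$, so $z_m(J)=Rh(1)=R$. Hence $\|z_n-z_m\|\ge2R$.

**Step 3: many far points with nearly the same envelope.** This is where Lemma 7 enters. Let $f(n)=g(z_n)$. It is bounded, and by Step 2 it satisfies the hypothesis of Lemma 7 with $\tau=2\eta$. Let $\varepsilon>0$. Applying the lemma repeatedly, each time with $N$ equal to the last entry of the previous tuple, we obtain $u_*\in\ell_1$ and tuples $n^{(1)},n^{(2)},\dots$ with $\max n^{(j)}<\min n^{(j+1)}$ and $\|g(z_{n^{(j)}})-u_*\|\le\eta+\varepsilon$.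

**Step 4: compactness.** Now we use (9). Since $g(z_{n^{(j)}})\le|u_*|+|g(z_{n^{(j)}})-u_*|$, Lemma 5 gives $k_j$ in the compact set $Q[-|u_*|,|u_*|]$ with $\|z_0+z_{n^{(j)}}-k_j\|\le\eta+\varepsilon$. By Step 2, for $j\ne l$,
$$2R\le\|z_{n^{(j)}}-z_{n^{(l)}}\|\le2(\eta+\varepsilon)+\|k_j-k_l\|.$$
On a convergent subsequence of $(k_j)$ the last term is arbitrarily small. Hence $R\le\eta+\varepsilon$ for every $\varepsilon>0$, that is, $\eta\ge R$. $\square$

The space $\ell_1$ in Lemma 7 cannot be replaced by $c_0$, and the staircases themselves show it. For $k\ge4$ even, the $c_0$-valued function $n\mapsto z_n$ varies by at most $\tau=4R/k\le R$ between interlaced tuples. If the conclusion of the lemma held for it, two successive tuples would give $2R\le\tau+2\varepsilon\le R+2\varepsilon$, which is false for $\varepsilon<\frac R2$.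

## A continuous positively homogeneous decomposition

For part 2 we need a continuous lifting of $Q$. Recall that a set-valued map $\Psi$ from a metric space $S$ to a Banach space is *lower semicontinuous* if for every $z_0\in S$, $y_0\in\Psi(z_0)$ and $\rho>0$, the set $\Psi(z)$ meets the open ball of radius $\rho$ about $y_0$ for all $z$ near $z_0$. For instance, a single-valued map $\Psi(z)=\{\psi(z)\}$ is lower semicontinuous exactly when $\psi$ is continuous. Michael's selection theorem (Ann. of Math. 63 (1956)) says that a lower semicontinuous $\Psi$ with nonempty closed convex values has a continuous selection, that is, a continuous $\sigma$ with $\sigma(z)\in\Psi(z)$ for all $z$.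

*Proof of Theorem B, part 2.*

**Step 1: a continuous homogeneous lifting.** We select preimages continuously on the sphere and extend; this is the Bartle–Graves theorem. On the unit sphere $S$ of $c_0$ let
$$\Phi(z)=\{y\in\ell_1:Qy=z,\ \|y\|<1+\varepsilon\}.$$
It is convex, and nonempty by Lemma 2 (used with $\varepsilon/2$). It is lower semicontinuous: let $y_0\in\Phi(z_0)$. For $z\in S$ choose, by Lemma 2, $e_z$ with $Qe_z=z-z_0$ and $\|e_z\|\le2\|z-z_0\|$. Then $Q(y_0+e_z)=z$, and $\|y_0+e_z\|<1+\varepsilon$ once $z$ is close to $z_0$, because $\|y_0\|<1+\varepsilon$. So $y_0+e_z\in\Phi(z)$ for $z$ near $z_0$, and $y_0+e_z\to y_0$ as $z\to z_0$.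

An open set meets $\overline{\Phi(z)}$ if and only if it meets $\Phi(z)$. So for $y_0\in\overline{\Phi(z_0)}$ and an open ball $V$ about $y_0$, pick $y_1\in V\cap\Phi(z_0)$ and a ball about $y_1$ inside $V$; that ball meets $\Phi(z)$ for $z$ near $z_0$. Hence $\overline\Phi$ is lower semicontinuous with nonempty closed convex values. By Michael's theorem it has a continuous selection $\sigma$ on $S$. By continuity of $Q$, $Q\sigma(z)=z$, and $\|\sigma(z)\|\le1+\varepsilon$. Extend by $\sigma(z)=\|z\|\sigma(z/\|z\|)$ for $z\ne0$ and $\sigma(0)=0$. Then $\sigma:c_0\to\ell_1$ is positively homogeneous, $Q\sigma(z)=z$, and $\|\sigma(z)\|\le(1+\varepsilon)\|z\|$; it is continuous away from $0$ by construction and at $0$ by the norm bound.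

**Step 2: the decomposition.** We imitate the formula for $C_0$, with $|\sigma(z)|$ in the role of $|z|$. Put
$$p(z,w)=\bigl(\tfrac12z,\ \tfrac12|\sigma(z)|+w^+\bigr),\qquad\text{so}\qquad p(z,w)-(z,w)=\bigl(-\tfrac12z,\ \tfrac12|\sigma(z)|+w^-\bigr).$$
Both vectors lie in $C$, because $\pm\frac12z=Q(\pm\frac12\sigma(z))$ and $|\tfrac12\sigma(z)|$ is at most each of the second coordinates. So $p$ is a positive part on $X$. It is continuous, since $y\mapsto|y|$ and $w\mapsto w^+$ are continuous on $\ell_1$, and it is positively homogeneous. By Lemma 3 the norm on $C$ is the norm of the second coordinate, so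
$$\|p(z,w)\|=\bigl\|\tfrac12|\sigma(z)|+w^+\bigr\|_1\le\tfrac{1+\varepsilon}2\|z\|+\|w\|_1\le\tfrac{3+\varepsilon}2\|(z,w)\|.$$

**Step 3: the modulus on balls.** First consider balls about $0$. If $(z,w),(z',w')\in B(0,R)$ are at distance at most $\delta$, then, since $|w^+-w'^+|\le|w-w'|$,
$$\|p(z,w)-p(z',w')\|\le\max\Bigl(\tfrac\delta2,\ \tfrac12\|\sigma(z)\|+\tfrac12\|\sigma(z')\|+\|w-w'\|_1\Bigr)\le(1+\varepsilon)R+\delta.$$
For a general center put $\tilde p(x)=p(x_0)+p(x-x_0)$. Then $\tilde p(x)\in C$ and
$$\tilde p(x)-x=(p(x_0)-x_0)+\bigl(p(x-x_0)-(x-x_0)\bigr)\in C .$$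
So $\tilde p$ is a continuous positive part on $B(x_0,R)$. As $\tilde p(x)-\tilde p(x')=p(x-x_0)-p(x'-x_0)$ with $x-x_0,x'-x_0\in B(0,R)$, its modulus satisfies the same bound. $\square$

## Balls, open sets and the whole space

It remains to derive the four consequences stated in Theorem B.

*The exact value on a ball.* By part 1, $\inf_p\inf_{\delta>0}\omega_p(\delta)\ge R$. By part 2, for each $\varepsilon>0$ some positive part on $B(x_0,R)$ has $\inf_{\delta>0}\omega(\delta)\le(1+\varepsilon)R$. Letting $\varepsilon\to0$ gives the value $R$.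

*Open sets.* A positive part on a nonempty open set $U$ restricts to a closed ball $B(x_0,R)\subseteq U$ with $R>0$. There its modulus is at least $R$ for every $\delta>0$, so it does not tend to $0$, and the positive part is not uniformly continuous on $U$. Hölder and Lipschitz maps are uniformly continuous, so these are excluded too.

*The whole space.* If $p$ is a positive part on $X$, then its restriction to $B(0,R)$ shows $\omega_p(\delta)\ge R$ for every $R>0$ and every $\delta>0$. Hence $\omega_p(\delta)=\infty$ for every $\delta>0$, and $p$ is not coarsely continuous.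

*Continuous decompositions.* The map $p$ of part 2, together with $x^-=p(x)-x$, is a continuous positively homogeneous decomposition of $X$. $\square$
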